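\title{Smooth Lipschitz approximation on weakly compactly generated Banach spaces}

\begin{abstract}
We prove that on a weakly compactly generated Banach space with a $C^k$-smooth norm every Lipschitz function is a uniform limit of $C^k$-smooth Lipschitz functions whose Lipschitz constants are at most a fixed multiple of the original one. In the smooth norm every multiple larger than $1210$ works, whatever the space and its density. The main step is a gluing theorem: if the approximation holds with a constant $c$ on the ranges of a transfinite chain of contractive projections, then it holds on the whole space with the same constant $c$. The gluing is done by a hysteresis process along the chain, with thresholds built so that near each point only finitely many steps of the process act. For Hilbert spaces, and for smooth norms with a monotone basis, the method gives the optimal constant $1$.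
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Banach spaces are real, and $k\in\{1,2,\dots\}\cup\{\infty\}$ is fixed. A function is $C^k$ if it is $k$ times continuously Fr\'echet differentiable; this notion does not change under an equivalent renorming. A norm on $X$ is called $C^k$ if it is $C^k$ on $X\setminus\{0\}$. The Lipschitz constant $\operatorname{Lip}(f)$ is computed in the norm of the space under discussion, and ``$L$-Lipschitz'' means $\operatorname{Lip}(f)\le L$.

A Banach space $X$ has \emph{property $(A^k)$} if there is a constant $C_0\ge1$, depending only on $X$, such that for every Lipschitz function $f:X\to\mathbb R$ and every $\varepsilon>0$ there is a Lipschitz $C^k$ function $g:X\to\mathbb R$ with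
\[
|f(x)-g(x)|<\varepsilon\quad(x\in X),\qquad \operatorname{Lip}(g)\le C_0\operatorname{Lip}(f).
\]
The point is that the bound on $g'$ must not deteriorate as $\varepsilon\to0$. An equivalent norm changes Lipschitz constants by a bounded factor, so the property is invariant under renorming. To keep track of constants, for $c\ge1$ we write $(X,\|\cdot\|)\in\mathcal A^k(c)$ if for every Lipschitz $f:X\to\mathbb R$ and all $\varepsilon,\eta>0$ there is a $C^k$ function $g$ with $|f-g|<\varepsilon$ on $X$ and $\operatorname{Lip}(g)\le(c+\eta)\operatorname{Lip}(f)$. A space in $\mathcal A^k(c)$ has property $(A^k)$ with every $C_0>c$.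

Three elementary observations show what to expect.

\begin{example}[Finite dimension]\label{ex:findim}
If $\dim X<\infty$, then $X\in\mathcal A^\infty(1)$ for every norm. Let $m\ge0$ be a $C^\infty$ function with integral $1$ supported in $\{\|y\|\le\delta\}$, and put $g(x)=\int f(x-y)m(y)\,dy$. Then $g$ is $C^\infty$, $|g-f|\le\delta\operatorname{Lip}(f)$, and $|g(x)-g(x')|\le\int|f(x-y)-f(x'-y)|\,m(y)\,dy\le\operatorname{Lip}(f)\|x-x'\|$.
\end{example}

\begin{example}[No constant below $1$]\label{ex:optimal}
Let $f\in X^*\setminus\{0\}$ and $|f-g|<\varepsilon$. For $\|x\|=1$ and $t>0$ we have $2t\operatorname{Lip}(g)\ge g(tx)-g(-tx)\ge2tf(x)-2\varepsilon$. Letting $t\to\infty$ and taking the supremum over $x$ gives $\operatorname{Lip}(g)\ge\|f\|=\operatorname{Lip}(f)$.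
\end{example}

\begin{example}[A necessary condition]\label{ex:bump}
A \emph{bump} is a nonzero function with bounded support. If $X$ has $(A^k)$, it has a Lipschitz $C^k$ bump. Approximate $f(x)=\max(0,1-\|x\|)$ by a Lipschitz $C^k$ function $g$ with error less than $\frac14$. Then $g(0)>\frac34$, and $g<\frac14$ where $\|x\|\ge1$. Compose $g$ with a Lipschitz $C^\infty$ function on $\mathbb R$ that vanishes on $(-\infty,\frac12]$ and is positive on $(\frac12,\infty)$.
\end{example}

A $C^k$ norm supplies the bump required by Example~\ref{ex:bump}: take $\theta(\|x\|)$ with $\theta\in C^\infty(\mathbb R)$ equal to $1$ near $0$ and to $0$ on $[1,\infty)$. One would guess that such a norm is enough for $(A^k)$, at least in a space that can be assembled from small pieces. But the averaging in Example~\ref{ex:findim} uses Lebesgue measure, and the usual substitute, a partition of unity, loses control of the derivative. If $g=\sum_j\psi_j f(x_j)$ with $\sum_j\psi_j=1$ and $\psi_j$ supported in the ball of radius $r$ about $x_j$, then $g'(x)=\sum_j\psi_j'(x)\,(f(x_j)-f(x))$,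 and the resulting bound $r\operatorname{Lip}(f)\sum_j\|\psi_j'(x)\|$ depends on how many supports overlap at $x$.

A Banach space is \emph{weakly compactly generated} (WCG) if it contains a weakly compact set with dense linear span. Reflexive spaces are WCG (take the unit ball), and so are separable spaces (take $\{0\}\cup\{x_n/n\}$ with $(x_n)$ dense in the unit sphere). The following question comes from \cite{UCM}.

\begin{quote}
Let $X$ be a WCG Banach space that admits an equivalent $C^k$ norm. Does $X$ have property $(A^k)$?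
\end{quote}

The answer is yes, with a constant that is universal when Lipschitz constants are computed in the smooth norm.

\begin{theorem}\label{thm:A}
If $(X,\|\cdot\|)$ is WCG and $\|\cdot\|$ is $C^k$, then $X\in\mathcal A^k(1210)$; in particular $(A^k)$ holds with every $C_0>1210$, independently of $X$ and of its density. If a WCG space $(X,|\cdot|)$ has an equivalent $C^k$ norm $\|\cdot\|$ with $a_1\|\cdot\|\le|\cdot|\le a_2\|\cdot\|$, then $(A^k)$ holds for $(X,|\cdot|)$ with $C_0=1211\,a_2/a_1$.
\end{theorem}

A nonseparable WCG space is exhausted by a transfinite chain of complemented subspaces of smaller density, so it is natural to argue by induction on the density. The structure that we use is the following.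

\begin{definition}\label{def:chain}
A \emph{contractive chain} on $X$ is a family of linear projections $(P_\alpha)_{0\le\alpha\le\kappa}$, with $\kappa$ a limit ordinal, such that $\|P_\alpha\|\le1$, $P_0=0$, $P_\kappa=I$, $P_\alpha P_\beta=P_\beta P_\alpha=P_{\min(\alpha,\beta)}$, and $\alpha\mapsto P_\alpha x$ is continuous on $[0,\kappa]$, in the order topology, for each $x\in X$.
\end{definition}

\begin{theorem}[Gluing along a chain]\label{thm:B}
Let the norm of $X$ be $C^k$, let $(P_\alpha)_{\alpha\le\kappa}$ be a contractive chain on $X$, and let $c\ge1$. If $P_{\alpha+1}X\in\mathcal A^k(c)$ for all $\alpha<\kappa$, then $X\in\mathcal A^k(c)$.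
\end{theorem}

That the constant is preserved exactly is what makes the induction run. A gluing theorem that turned $c$ into $Mc$ with $M>1$ would give constants growing like $M^n$ for density $\aleph_n$, and at density $\aleph_\omega$ the ranges of the chain would have no common constant to start from.

\begin{corollary}\label{cor:C}
\begin{itemize}
\item[(a)] Let $X$ be WCG with a $C^k$ norm. If every separable closed subspace of $X$ is in $\mathcal A^k(c)$, then $X\in\mathcal A^k(c)$.
\item[(b)] Let $X$ have a $C^k$ norm and finite-dimensional subspaces $(E_s)_{s\in S}$, with $S$ an arbitrary set, whose linear span is dense. Suppose that for every $A\subset S$ there is a projection $P_A$ with $\|P_A\|\le1$ that is the identity on $E_s$ for $s\in A$ and is $0$ on $E_s$ for $s\notin A$. Then $X\in\mathcal A^k(1)$. In particular every Hilbert space, of any density, is in $\mathcal A^\infty(1)$.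
\item[(c)] If $X$ has a $C^k$ norm for which it has a monotone Schauder basis, or a monotone finite-dimensional decomposition, then $X\in\mathcal A^k(1)$.
\item[(d)] The constant $1$ in (b) and (c) is optimal: no constant smaller than $1$ is possible if $X\ne\{0\}$.
\item[(e)] Every Banach space with $(A^k)$ has a Lipschitz $C^k$ bump.
\end{itemize}
\end{corollary}

Parts (d) and (e) are Examples~\ref{ex:optimal} and~\ref{ex:bump}. The separable case, which starts the induction and produces the number $1210$, is treated in Section~\ref{sec:sep}. Sections~\ref{sec:chains}--\ref{sec:B} prove Theorem~\ref{thm:B}; the idea is worked out by hand on $\ell_2$ in Section~\ref{sec:play}. Section~\ref{sec:WCG} deduces Theorem~\ref{thm:A} and the rest of Corollary~\ref{cor:C}.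

\section{Rescaling, cut-off functions and a smooth maximum}\label{sec:tools}

We use the mean value inequality in both directions: a differentiable $L$-Lipschitz function has $\|g'\|\le L$, and a differentiable function with $\|g'\|\le L$ along a segment changes by at most $L$ times the length of the segment.

Lipschitz constants are invariant under the scaling $f\mapsto f(r\,\cdot)/r$, while uniform errors are not. So it is enough to approximate within a fixed, possibly large, error.

\begin{lemma}\label{lem:scale}
Let $c\ge1$ and $K>0$. Suppose that for every $1$-Lipschitz $f:X\to\mathbb R$ and every $\eta>0$ there is a $C^k$ function $g$ with $|f-g|\le K$ and $\operatorname{Lip}(g)\le c+\eta$. Then $X\in\mathcal A^k(c)$.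
\end{lemma}

\begin{proof}
A constant function approximates itself. Let $L=\operatorname{Lip}(F)>0$ and choose $r>0$ with $rLK<\varepsilon$. Apply the hypothesis to $f(x)=F(rx)/(rL)$. If $g$ is the resulting function, then $G(x)=rL\,g(x/r)$ satisfies $|F-G|\le rLK<\varepsilon$ and $\operatorname{Lip}(G)\le(c+\eta)L$.
\end{proof}

\subsection*{Cut-off functions}
If $a<a'$ and $s>1/(a'-a)$, there is a nondecreasing $C^\infty$ function equal to $0$ on $(-\infty,a]$ and to $1$ on $[a',\infty)$ with slope at most $s$: integrate a $C^\infty$ function with values in $[0,s]$, support in $[a,a']$ and integral $1$. Fix in this way a nonincreasing $C^\infty$ function $\chi:\mathbb R\to[0,1]$ with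
\[
\chi=1\text{ on }(-\infty,\tfrac12],\qquad \chi=0\text{ on }[1,\infty),\qquad|\chi'|\le3 .
\]
From $\chi$ we build a smooth version $b$ of $\min(t,1)$ and a smooth version $\mu$ of $q^+=\max(q,0)$:
\[
b(t)=\int_0^t\chi(s)\,ds\quad(t\ge0),\qquad \mu(q)=\int_0^q\Big(1-\chi\big(\tfrac{s+1}2\big)\Big)\,ds\quad(q\in\mathbb R).
\]
The function $b$ is nondecreasing and $1$-Lipschitz, and $\min(t,\frac12)\le b(t)\le\min(t,1)$. The function $\mu$ is convex, vanishes on $(-\infty,0]$, and has $0\le\mu'\le1$ with $\mu'=1$ on $[1,\infty)$. For $q\ge0$ we have $q-\mu(q)=\int_0^q(1-\mu')\in[0,1]$, hence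
\begin{equation}\label{eq:mu1}
0\le s^+-w\mu(s/w)\le w\qquad(s\in\mathbb R,\ w>0).
\end{equation}
We also need
\begin{equation}\label{eq:mu2}
0\le q\mu'(q)-\mu(q)\le\mu'(q)\qquad(q\in\mathbb R).
\end{equation}
The left inequality is convexity, $0=\mu(0)\ge\mu(q)-q\mu'(q)$. On the right, all terms vanish for $q\le0$; for $0<q<1$ use $q\mu'(q)\le\mu'(q)$ and $\mu\ge0$; for $q\ge1$ the claim reads $q-\mu(q)\le1$. Finally, for $i\ge1$ put
\[
\chi_i(t)=\chi(2^{i-1}t),\qquad\tau_i(t)=4^{-i}\mu(4^it-1).
\]
Thus $\chi_i=1$ on $(-\infty,2^{-i}]$, $\chi_i=0$ on $[2^{1-i},\infty)$ and $|\chi_i'|\le2^{i+1}$. Also $0\le\tau_i'\le1$, $\tau_i=0$ on $(-\infty,4^{-i}]$ and $\tau_i'=1$ on $[2\cdot4^{-i},\infty)$, so that $t-2\cdot4^{-i}\le\tau_i(t)\le t^+$.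

\subsection*{A smooth maximum}
A sum of $L$-Lipschitz functions has a Lipschitz constant that grows with the number of terms, while a supremum of $L$-Lipschitz functions is $L$-Lipschitz. We therefore replace sums by a smooth substitute for the supremum. Let $\Xi(q)=\big(\mu(2q-1)+\mu(-2q-1)\big)/\mu(1)$; note that $\mu(1)>0$ since $\mu'(1)=1$. This function is even, convex, $C^\infty$ and nonnegative, it vanishes on $[-\frac12,\frac12]$, and $\Xi(1)=1$. For a finitely supported family $t=(t_\gamma)$ of reals let
\[
N(t)=\inf\Big\{s>0:\ \sum_\gamma\Xi(t_\gamma/s)\le1\Big\}.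
\]
Zero entries do not affect $N(t)$, and $N$ of the empty family is $0$.

\begin{lemma}\label{lem:N}
\begin{itemize}
\item[(a)] $N$ is a norm, $\|t\|_\infty\le N(t)\le2\|t\|_\infty$, and $|N(t)-N(t')|\le2\|t-t'\|_\infty$.
\item[(b)] If $0\le t_\gamma\le t'_\gamma$ for all $\gamma$, then $N(t)\le N(t')$. If $t$ has a single nonzero entry $a>0$, then $N(t)=a$.
\item[(c)] $N$ is $C^\infty$ on $\mathbb R^m\setminus\{0\}$. Hence $\theta\circ N$ is $C^\infty$ on $\mathbb R^m$ whenever $\theta\in C^\infty(\mathbb R)$ is constant near $0$.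
\end{itemize}
\end{lemma}

\begin{proof}
By convexity and $\Xi(0)=0$, the function $\Xi$ is nondecreasing on $[0,\infty)$, $\Xi(q)\ge q$ for $q\ge1$, and $q\,\Xi'(q)\ge\Xi(q)$ for all $q$. The set $\{t:\sum\Xi(t_\gamma)\le1\}$ is convex and symmetric, contains $\{\|t\|_\infty\le\frac12\}$ and is contained in $\{\|t\|_\infty\le1\}$; $N$ is its Minkowski functional. This gives (a). Part (b) follows from the monotonicity of $\Xi$ and from the fact that, for $q\ge0$, $\Xi(q)\le1$ if and only if $q\le1$. For (c), let $t\ne0$. The function $s\mapsto\sum\Xi(t_\gamma/s)$ is continuous and nonincreasing, tends to $\infty$ as $s\to0$ and vanishes for large $s$. Where it equals $1$, its derivative is $-s^{-1}\sum(t_\gamma/s)\,\Xi'(t_\gamma/s)\le-s^{-1}<0$. So $s=N(t)$ is the unique solution of $\sum\Xi(t_\gamma/s)=1$, and the implicit function theorem applies.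
\end{proof}

By (a), if the functions $g_\gamma$ are $L$-Lipschitz and $(g_\gamma(x))_\gamma$ is finitely supported for each $x$, then $x\mapsto N((g_\gamma(x))_\gamma)$ is $2L$-Lipschitz, however many $g_\gamma$ are nonzero at a point.

\section{Separable spaces}\label{sec:sep}

The first task is to separate an arbitrary set $A$ from the points at distance at least $1$ by a smooth function whose Lipschitz constant does not depend on $A$. A supremum of translates of a bump, centered near $A$, has the right Lipschitz constant but is not smooth. To apply $N$ instead we need a locally finite family, and we get one by enumerating a dense set and switching off each bump where an earlier one is large. This is the only place where separability is used.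

\begin{lemma}\label{lem:sep}
Let $X$ be separable with a $C^k$ norm. For every $A\subset X$ there is a $C^k$ function $h_A:X\to[0,1]$ with $\operatorname{Lip}(h_A)\le1210$, $h_A=1$ on $A$, and $h_A(x)=0$ whenever $\operatorname{dist}(x,A)\ge1$ or $A=\emptyset$.
\end{lemma}

\begin{proof}
Let $(x_n)_{n\ge1}$ be dense in $X$. Take a nonincreasing $C^\infty$ function $\sigma:\mathbb R\to[0,1]$ with $\sigma=1$ on $(-\infty,\frac14]$, $\sigma=0$ on $[\frac12,\infty)$ and $|\sigma'|\le5$. Put
\[
f_n(x)=\sigma(\|x-x_n\|),\qquad\psi_n=f_n\cdot\sigma\big(N(f_1,\dots,f_{n-1})\big).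
\]
Since $\sigma$ is constant near $0$, the functions $f_n$ are $C^k$, and so are the $\psi_n$ by Lemma~\ref{lem:N}(c). Both factors of $\psi_n$ take values in $[0,1]$ and have Lipschitz constants at most $5$ and $5\cdot2\cdot5$, so $\operatorname{Lip}(\psi_n)\le55$. The family $(\psi_n)$ has three further properties.

(i) It is locally finite. Given $x_0$, choose $n_0$ with $\|x_0-x_{n_0}\|<\frac18$. Near $x_0$ we have $f_{n_0}=1$, so $N(f_1,\dots,f_{n-1})\ge1$ and $\psi_n=0$ for all $n>n_0$.

(ii) For each $x$ some $\psi_n(x)$ is at least $\frac18$. Let $n$ be the first index with $f_n(x)\ge\frac18$. Then $N(f_1(x),\dots,f_{n-1}(x))\le\frac14$, so $\psi_n(x)=f_n(x)$.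

(iii) If $\psi_n(x)>0$, then $\|x-x_n\|<\frac12$.

Put $h_\emptyset=0$. For $A\ne\emptyset$ let $M_A=\{n:\operatorname{dist}(x_n,A)<\frac12\}$ and $h_A=\Theta\big(N((\psi_n)_{n\in M_A})\big)$, where $\Theta$ is $C^\infty$ and nondecreasing, $\Theta=0$ on $(-\infty,\frac1{32}]$, $\Theta=1$ on $[\frac18,\infty)$, and $\Theta'\le11$; this slope is possible because $\frac{32}3<11$. By (i) and Lemma~\ref{lem:N}(c), $h_A$ is $C^k$, and $\operatorname{Lip}(h_A)\le11\cdot2\cdot55=1210$. If $x\in A$, the index $n$ from (ii) lies in $M_A$ by (iii), so $N((\psi_n(x))_{n\in M_A})\ge\frac18$ and $h_A(x)=1$. If $\operatorname{dist}(x,A)\ge1$ and $n\in M_A$, then $\|x-x_n\|>\frac12$ and $\psi_n(x)=0$, so $h_A(x)=0$.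
\end{proof}

We now stack such functions along the integer level sets of $f$. The sum costs nothing because at each point at most one term has a nonzero derivative.

\begin{proposition}\label{prop:sep}
A separable space $X$ with a $C^k$ norm is in $\mathcal A^k(1210)$.
\end{proposition}

\begin{proof}
Let $f$ be $1$-Lipschitz. For $n\in\mathbb Z$ put $h_n=h_{\{f\ge n+1\}}$, and let $g=\sum_{n\ge0}h_n-\sum_{n<0}(1-h_n)$. Suppose $m\le f(x)<m+1$ with $m\in\mathbb Z$. For $n\le m-1$ we have $f(x)\ge n+1$, so $h_n(x)=1$. For $n\ge m+1$ the set $\{f\ge n+1\}$ is empty or at distance at least $n+1-f(x)>1$ from $x$, so $h_n(x)=0$. If $m\ge0$, the second sum vanishes at $x$ and the first is $m+h_m(x)$. If $m<0$, the first sum vanishes and the second is $(-1-m)+(1-h_m(x))$. In both cases $g(x)=m+h_m(x)$, so $|g-f|\le1$. As $f$ is locally bounded, near each point all but finitely many terms of the two sums vanish, and $g$ is $C^k$.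

If $m<f(x)<m+1$, then $g=m+h_m$ near $x$ and $\|g'(x)\|\le1210$. If $f(x)=m$, then $m-1<f<m+1$ near $x$, so only $h_{m-1}$ and $h_m$ can be nonconstant near $x$. At $x$ the function $h_{m-1}$ attains its maximum $1$, and $h_m$ attains its minimum $0$ because $\{f\ge m+1\}$ is empty or at distance at least $1$ from $x$. So $g'(x)=0$. Hence $\operatorname{Lip}(g)\le1210$, and Lemma~\ref{lem:scale} applies with $K=1$.
\end{proof}

\section{Contractive chains in a space with a smooth norm}\label{sec:chains}

Throughout Sections~\ref{sec:chains}--\ref{sec:B}, the norm of $X$ is $C^k$ and $(P_\alpha)_{\alpha\le\kappa}$ is a contractive chain on $X$.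

Recall that in the order topology of $[0,\kappa]$ the point $0$ and the successor ordinals are isolated, and a limit ordinal $\lambda$ has the basic neighborhoods $(\alpha,\lambda]$, $\alpha<\lambda$. All intervals $(\alpha,\nu]$ are open, and every closed interval $[\alpha,\nu]$ is compact. Continuity of $\alpha\mapsto P_\alpha x$ means that $P_\alpha x\to P_\lambda x$ as $\alpha\uparrow\lambda$ for every limit $\lambda\le\kappa$.

For $\alpha<\kappa$ and $\alpha<\gamma\le\kappa$ we measure the jump at $\alpha$ and the displacement from $\alpha$ to $\gamma$ by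
\[
d_\alpha(x)=\|P_{\alpha+1}x-P_\alpha x\|,\qquad b_\alpha=b\circ d_\alpha,\qquad r_{\alpha,\gamma}(x)=\|P_\gamma x-P_\alpha x\| .
\]
We also put $b_\kappa\equiv1$, an artificial jump at the end of the chain. All these functions are $2$-Lipschitz.

\begin{lemma}\label{lem:chain}
Let $x\in X$.
\begin{itemize}
\item[(a)] If $\alpha\le\gamma$, then $P_\gamma-P_\alpha$ is a projection. If $\alpha<\gamma$, then $r_{\alpha,\gamma}\ge d_\alpha$.
\item[(b)] If $\alpha\le\beta\le\lambda$ and $z=P_\lambda x-P_\alpha x$, then $\|P_\beta x-P_\alpha x\|\le\|z\|$ and $\|P_\lambda x-P_\beta x\|\le2\|z\|$.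
\item[(c)] If $d_\gamma(x)=0$ for all $\gamma\in[\alpha,\beta)$, then $P_\gamma x=P_\alpha x$ for all $\gamma\in[\alpha,\beta]$.
\item[(d)] For every $\delta>0$ the set $\{\alpha<\kappa:d_\alpha(x)\ge\delta\}$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $(P_\gamma-P_\alpha)^2=P_\gamma-P_\alpha-P_\alpha+P_\alpha$, and $P_{\alpha+1}(P_\gamma-P_\alpha)=P_{\alpha+1}-P_\alpha$ for $\gamma>\alpha$, with $\|P_{\alpha+1}\|\le1$. (b) The two vectors are $P_\beta z$ and $(I-P_\beta)z$. (c) Transfinite induction on $\gamma$, using continuity at limits. (d) An infinite set of ordinals contains a strictly increasing sequence $\alpha_n$. Its supremum $\lambda\le\kappa$ is a limit, $\alpha_n+1\le\alpha_{n+1}$, and so both $P_{\alpha_n}x$ and $P_{\alpha_n+1}x$ tend to $P_\lambda x$. Thus $d_{\alpha_n}(x)\to0$.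
\end{proof}

The smoothness of the norm makes the adjoint chain continuous as well. We recall two facts. First, for $x\ne0$ the derivative $\varphi_x$ of the norm at $x$ is the unique functional of norm one with value $\|x\|$ at $x$: such a functional $\psi$ exists by the Hahn--Banach theorem, and $\|x+th\|-\|x\|\ge t\psi(h)$ for $t>0$ gives $\varphi_x(h)\ge\psi(h)$ for all $h$, hence $\varphi_x=\psi$. Second, the Bishop--Phelps theorem: in the dual of a Banach space $Y$, the functionals that attain their norm on the unit ball of $Y$ are norm dense.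

\begin{lemma}\label{lem:dual}
For $x^*\in X^*$ and a limit ordinal $\lambda\le\kappa$ we have $\|(P_\lambda^*-P_\gamma^*)x^*\|\to0$ as $\gamma\uparrow\lambda$.
\end{lemma}

\begin{proof}
If $0\ne x\in P_\alpha X$, then $\varphi_x\circ P_\alpha$ has norm at most $1$ and value $\|x\|$ at $x$, so $\varphi_x\circ P_\alpha=\varphi_x$; that is, $\varphi_x\in P_\alpha^*X^*$. Let $V$ be the norm closure of $\bigcup_{\alpha<\lambda}P_\alpha^*X^*$. The union is increasing, since $P_\beta^*P_\alpha^*=P_\alpha^*$ for $\alpha\le\beta$, so $V$ is a closed subspace. If $0\ne y\in Y:=P_\lambda X$, then $P_\alpha y\to y$ as $\alpha\uparrow\lambda$, and $\varphi_{P_\alpha y}\to\varphi_y$ in norm because the norm is $C^1$. So $\varphi_y\in V$.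

Let $\delta>0$. The Bishop--Phelps theorem gives $y^*\in Y^*$ with $\|y^*-x^*|_Y\|<\delta$ such that $y^*=0$ or $y^*$ attains its norm at a unit vector $y\in Y$. In the second case $y^*=\|y^*\|\,\varphi_y|_Y$, by uniqueness of the norming functional on $Y$, and so $y^*\circ P_\lambda=\|y^*\|\,\varphi_y\circ P_\lambda=\|y^*\|\,\varphi_y\in V$. In both cases $P_\lambda^*x^*=x^*|_Y\circ P_\lambda$ is within $\delta$ of $y^*\circ P_\lambda\in V$. Hence $P_\lambda^*x^*\in V$.

Given $\delta>0$, choose $\alpha<\lambda$ and $\psi\in P_\alpha^*X^*$ with $\|\psi-P_\lambda^*x^*\|<\delta$. For $\alpha\le\gamma<\lambda$ we have $P_\gamma^*\psi=\psi$ and $P_\gamma^*P_\lambda^*x^*=P_\gamma^*x^*$, so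
$\|P_\gamma^*x^*-P_\lambda^*x^*\|\le\|P_\gamma^*(P_\lambda^*x^*-\psi)\|+\|\psi-P_\lambda^*x^*\|<2\delta$.
\end{proof}

The lemma fails without smoothness: in $\ell_1$ with the coordinate projections $P_n$ and $x^*=(1,1,\dots)$, we have $\|x^*-P_n^*x^*\|_\infty=1$ for all $n$. We use the lemma only through the following consequence, which says that a differentiable function does not see the tails of the chain to first order.

\begin{corollary}\label{cor:flat}
Let $G$ be a real function defined near $p\in X$ and Fr\'echet differentiable at $p$. Let $\lambda\le\kappa$ be a limit, $x\in X$, and $y_\gamma=P_\lambda x-P_\gamma x$ for $\gamma<\lambda$. For every $\theta>0$ there is $\gamma_0<\lambda$ such that $|G(p\pm y_\gamma)-G(p)|\le\theta\|y_\gamma\|$ for all $\gamma\in[\gamma_0,\lambda)$.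
\end{corollary}

\begin{proof}
Since $y_\gamma=(P_\lambda-P_\gamma)y_\gamma$, we have $|G'(p)(y_\gamma)|\le\|(P_\lambda^*-P_\gamma^*)G'(p)\|\,\|y_\gamma\|$, and the first factor tends to $0$. The remainder in the definition of the derivative is $o(\|y_\gamma\|)$ because $y_\gamma\to0$.
\end{proof}

\section{The play operator and a model case in $\ell_2$}\label{sec:play}

Let $F$ be a Lipschitz function on $X$. The hypothesis of Theorem~\ref{thm:B} gives smooth functions $u_{\alpha+1}$ close to $F\circ P_{\alpha+1}$ with Lipschitz constants about $c\operatorname{Lip}(F)$, and $F(P_{\alpha+1}x)\to F(x)$ as $\alpha\uparrow\kappa$. We want one function that stays within a bounded distance of $F$, is built near each point from finitely many $u_{\alpha+1}$, and does not lose in the Lipschitz constant.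

We follow the inputs lazily. Keep a current value $v$. When a new input $u$ arrives, do nothing if $|u-v|\le\zeta$, and otherwise move $v$ toward $u$ just enough to be within $\zeta$ of it. The new value is the point of $[u-\zeta,u+\zeta]$ nearest to $v$, namely
\[
H(v,u,\zeta,0)=v+(u-v-\zeta)^+-(v-u-\zeta)^+ .
\]
We call this hysteresis rule the \emph{play operator}, $\zeta>0$ its \emph{threshold}, and we round off its corners at a \emph{width} $w>0$:
\[
H(v,u,\zeta,w)=v+w\,\mu\Big(\frac{u-v-\zeta}w\Big)-w\,\mu\Big(\frac{v-u-\zeta}w\Big).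
\]

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[(a)] $H$ is continuous on $\mathbb R^2\times(0,\infty)\times[0,\infty)$ and $C^\infty$ where $w>0$.
\item[(b)] If $|u-v|\le\zeta$, then $H=v$. In all cases $H$ lies between $v$ and $u$, and $|u-H|\le\zeta+w$.
\item[(c)] $|H(v,u,\zeta,w)-H(\bar v,\bar u,\bar\zeta,\bar w)|\le\max\big(|v-\bar v|,\ |u-\bar u|+|\zeta-\bar\zeta|+|w-\bar w|\big)$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $\zeta>0$, at most one of the two correction terms is nonzero. By \eqref{eq:mu1}, $|H(v,u,\zeta,w)-H(v,u,\zeta,0)|\le w$, which gives continuity at $w=0$; the rest of (a) is visible from the formula. If $u-v>\zeta$, then \eqref{eq:mu1} gives $\max(v,u-\zeta-w)\le H\le u-\zeta$. The case $v-u>\zeta$ follows from $H(-v,-u,\zeta,w)=-H(v,u,\zeta,w)$, and if $|u-v|\le\zeta$ both terms vanish. This proves (b). For (c) let $w,\bar w>0$ first. With $q=(|u-v|-\zeta)/w$ and $p=\mu'(q)\in[0,1]$, the partial derivatives of $H$ are $1-p$ in $v$, $p$ in $u$, $\pm p$ in $\zeta$, and $\pm(\mu(q)-q\mu'(q))$ in $w$, the last of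 modulus at most $p$ by \eqref{eq:mu2}. Along the segment joining the two points, the derivative of $H$ is therefore bounded by $(1-p)|v-\bar v|+p\,(|u-\bar u|+|\zeta-\bar\zeta|+|w-\bar w|)$, a convex combination of the two terms in the maximum. The case $w\bar w=0$ follows by continuity.
\end{proof}

The maximum in (c) is the reason for using $H$. If $v$ is $L'$-Lipschitz in $x$ and the Lipschitz constants of $u,\zeta,w$ add up to at most $L'$, then the new value is again $L'$-Lipschitz, so the operator can be iterated transfinitely often without loss. What remains is to make the iteration stop. Call a step \emph{inactive} if $|u-v|\le\zeta$. The criterion for inactivity is the next lemma: after step $\alpha'$ the value is trapped in an interval, and a later step is inactive once its threshold has grown enough.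

\begin{lemma}[Trapping]\label{lem:trap}
Let $\alpha'<\nu$ be ordinals, and let reals $v_\gamma$, $u_{\gamma+1}$, $\zeta_\gamma>0$, $w_\gamma\ge0$ be given for $\gamma\in[\alpha',\nu)$. Assume that $v_{\gamma+1}=H(v_\gamma,u_{\gamma+1},\zeta_\gamma,w_\gamma)$ whenever $\gamma+1<\nu$, that $v_\gamma=\lim_{\beta\uparrow\gamma}v_\beta$ for limits $\gamma\in(\alpha',\nu)$, and that $G=\sup_{\gamma\in[\alpha',\nu)}|u_{\gamma+1}-u_{\alpha'+1}|$ is finite. If $\beta\in(\alpha',\nu)$ and
\begin{equation}\label{eq:trap}
\zeta_\beta-\zeta_{\alpha'}\ge w_{\alpha'}+2G,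
\end{equation}
then $|u_{\beta+1}-v_\beta|\le\zeta_\beta$.
\end{lemma}

\begin{proof}
Let $\Delta$ be the closed interval with center $u_{\alpha'+1}$ and half-length $\zeta_{\alpha'}+w_{\alpha'}+G$. It contains all $u_{\gamma+1}$, and it contains $v_{\alpha'+1}$ by Lemma~\ref{lem:H}(b). Since $v_{\gamma+1}$ lies between $v_\gamma$ and $u_{\gamma+1}$ and $\Delta$ is closed, induction gives $v_\beta\in\Delta$ for $\beta\in(\alpha',\nu)$. Hence $|u_{\beta+1}-v_\beta|\le G+(\zeta_{\alpha'}+w_{\alpha'}+G)\le\zeta_\beta$.
\end{proof}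

\subsection*{The model}
Let $X=\ell_2$, $\kappa=\omega$, and let $P_n$ keep the first $n$ coordinates. To isolate the question of stopping, take width $0$ and exact inputs: $v_0=F(0)$, $u_{n+1}=F\circ P_{n+1}$, $v_{n+1}=H(v_n,u_{n+1},\zeta_n,0)$. Write $r_n(x)=\|x-P_nx\|$; this is $1$-Lipschitz in $x$ and nonincreasing in $n$. Let $0<\eta\le\frac14$.

\emph{A constant threshold does not stop.} Let $\zeta_n=2$ and $F=\langle a,\cdot\rangle$, where $a$ and $x$ have positive coordinates and $\langle a,x\rangle>2$. The inputs $u_n(x)$ increase strictly and $v_n=(u_n-2)^+$. Once $u_n>2$ we have $u_{n+1}-v_n=u_{n+1}-u_n+2>2$, so every later step is active.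

\emph{A growing threshold stops a linear functional.} Let $\zeta_n=2-\eta\min(r_n,1)$ and $F=\langle a,\cdot\rangle$ with $\|a\|\le1$. By Lemma~\ref{lem:H}, $\operatorname{Lip}(v_n)\le1+\eta$ and $|v_{n+1}-u_{n+1}|\le2$ for all $n$. Let $x_0$ have infinitely many nonzero coordinates. Choose $m$ with $r_m(a)\le\eta/4$ and $r_m(x_0)<1$, and then $n_0>m$ with $r_{n_0}(x_0)<\frac12r_m(x_0)$. The last two inequalities persist on a neighborhood $U$ of $x_0$. For $x\in U$ the Cauchy--Schwarz inequality gives $G=\sup_{n\ge m}|\langle a,P_{n+1}x-P_{m+1}x\rangle|\le\frac\eta4r_m(x)$, while for $n\ge n_0$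
\[
\zeta_n(x)-\zeta_m(x)=\eta\big(r_m(x)-r_n(x)\big)\ge\tfrac\eta2r_m(x)\ge2G .
\]
By Lemma~\ref{lem:trap} all steps $n\ge n_0$ are inactive on $U$. The threshold may grow only at the small rate $\eta$, since its Lipschitz constant is added to that of the result. This suffices because the oscillation of $F$ after step $m$ is $o(r_m)$.

\emph{It does not stop an arbitrary Lipschitz function.} Keep these thresholds, and let $x_0=8(2^{-1},2^{-2},\dots)$ and $F(x)=-\|x-x_0\|$. At $x_0$ we have $u_n=-r_n$, $r_{n+1}=\frac12r_n$ and $v_0=-8/\sqrt3<-2$. The inputs increase, so $v_{n+1}=\max(v_n,u_{n+1}-\zeta_n)$, and $u_{n+1}-\zeta_n=-2-r_{n+1}+\eta\min(r_n,1)$ is less than $-2$ and tends to $-2$. Thus $v_n<-2$ and $v_n\to-2$: infinitely many steps are active. A general $F$ must first be replaced by a nearby function that is flat along the tails of the chain, in the sense of Corollary~\ref{cor:flat}. We do this in Section~\ref{sec:B} by running the process for all functionals in the dual ball at once.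

\emph{It does not adapt to a second limit ordinal.} Index an orthonormal basis by the ordinals below $\omega\cdot2$, let $P_\alpha$ keep the coordinates below $\alpha$, and suppose $p=x-P_\omega x\ne0$. For $m<n<\omega$ and $y_m=P_\omega x-P_mx$,
\[
\|x-P_mx\|-\|x-P_nx\|\le\sqrt{\|p\|^2+\|y_m\|^2}-\|p\|\le\frac{\|y_m\|^2}{2\|p\|}.
\]
The distance to the end of the chain changes only to second order in $\|y_m\|$, whereas flatness gives $G=o(\|y_m\|)$ with no rate, so the argument above breaks down at $\omega$. Near each limit $\lambda$ the threshold must respond to the distance from $P_\alpha x$ to $P_\lambda x$, and $\zeta_\alpha$ must be one function that serves all $\lambda>\alpha$.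

\section{Thresholds that grow at every limit ordinal}\label{sec:zeta}

Suppose $P_\alpha x\to P_\lambda x$ as $\alpha\uparrow\lambda$, and let $\lambda^*\ge\lambda$ be the first jump of $x$ at or after $\lambda$ (or $\kappa$, where we placed an artificial jump). Then $r_{\alpha,\lambda^*}(x)=\|P_\lambda x-P_\alpha x\|$ is the distance we want, and for $\alpha$ close to $\lambda$ the index $\lambda^*$ can be recognized without naming $\lambda$: it is a jump much larger than the displacement needed to reach it. The quantity $\tau_i(2^{-i}b_\gamma-r_{\alpha,\gamma})$ tests this at scale $i$. For a suitable scale $i_0$ only $\gamma=\lambda^*$ passes the test, and its value increases at unit rate as $r_{\alpha,\lambda^*}$ decreases. The scale $i_0$ depends on $x$ and $\lambda$, so we add up all scales with rapidly decreasing weights. The finer scales $i>i_0$ are harmless because of their small weights. The coarser scales $i<i_0$ have large weights, but they see only $\lambda^*$ and finitely many later jumps, and the distances to those later jumps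 change to lower order; this is the phenomenon that defeated the last model case, now working for us.

Fix $0<\eta\le\frac14$ and $\varrho=\frac1{1000}$, so that $\sum_{i\ge1}\varrho^i=\frac1{999}$ and $\sum_{i>j}\varrho^i=\varrho^j/999$. For $\alpha<\kappa$ and $i\ge1$ define a family $T^i_\alpha(x)=(T^i_{\alpha,\gamma}(x))_{\gamma\le\kappa}$ by
\[
T^i_{\alpha,\gamma}=\tau_i\big(2^{-i}b_\gamma-r_{\alpha,\gamma}\big)\ \text{ for }\gamma\in(\alpha,\kappa],\qquad T^i_{\alpha,\gamma}=0\ \text{ for }\gamma\le\alpha .
\]
As $\tau_i$ vanishes on $(-\infty,4^{-i}]$,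
\begin{equation}\label{eq:zero}
T^i_{\alpha,\gamma}(x)=0\quad\text{whenever }b_\gamma(x)\le2^{-i},
\end{equation}
so $T^i_\alpha(x)$ is finitely supported by Lemma~\ref{lem:chain}(d). Put
\[
S^i_\alpha=\tau_i\big(N(T^i_\alpha)\big),\qquad
\zeta_\alpha=2+\eta\Big[\sum_{i\ge1}\varrho^i\chi_i(d_\alpha)S^i_\alpha-b_\alpha\Big],\qquad w_\alpha=\frac\eta8\,b_\alpha .
\]
The outer $\tau_i$ removes the singularity of $N$ at $0$. The factor $\chi_i(d_\alpha)$ makes the series locally finite where $d_\alpha>0$, which is the only region where smoothness will be needed. The width $w_\alpha$ is positive in that region, and the term $-b_\alpha$ lowers the threshold at a step with a large jump, so that later steps with small jumps gain the room to absorb $w_{\alpha'}$ in \eqref{eq:trap} and the errors of the inputs.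

\begin{lemma}\label{lem:zeta}
For every $\alpha<\kappa$ we have $1\le\zeta_\alpha\le2+\frac\eta{999}$, $\operatorname{Lip}(\zeta_\alpha)\le3\eta$ and $\operatorname{Lip}(w_\alpha)\le\frac\eta4$. The functions $\zeta_\alpha$ and $w_\alpha$ are $C^k$ on the open set $\{d_\alpha>0\}$.
\end{lemma}

\begin{proof}
The entries $T^i_{\alpha,\gamma}$ lie in $[0,2^{-i}]$ and are Lipschitz with constant $2\cdot2^{-i}+2\le3$. By Lemma~\ref{lem:N}(a), $0\le S^i_\alpha\le2^{1-i}$ and $S^i_\alpha$ is $6$-Lipschitz. The function $\chi_i(d_\alpha)$ is $2^{i+2}$-Lipschitz with values in $[0,1]$, so $\chi_i(d_\alpha)S^i_\alpha$ has values in $[0,1]$ and Lipschitz constant at most $2^{i+2}\cdot2^{1-i}+6=14$. Hence $2-\eta\le\zeta_\alpha\le2+\frac\eta{999}$ and $\operatorname{Lip}(\zeta_\alpha)\le\eta(\frac{14}{999}+2)\le3\eta$.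

Let $d_\alpha(x_0)>0$. Near $x_0$, $d_\alpha$ is $C^k$ and bounded below by a positive number, so $b_\alpha$ and $\chi_i(d_\alpha)$ are $C^k$, and $\chi_i(d_\alpha)=0$ for all large $i$. Fix $i$. If $\|x-x_0\|<2^{-i-2}$ and $b_\gamma(x_0)<2^{-i-1}$, then $b_\gamma(x)<2^{-i}$ and the entry at $\gamma$ vanishes by \eqref{eq:zero}. So near $x_0$ only the finitely many $\gamma>\alpha$ with $b_\gamma(x_0)\ge2^{-i-1}$ matter. For these, $b_\gamma$ is $C^k$ near $x_0$ (either $\gamma=\kappa$ or $d_\gamma(x_0)>0$), and $r_{\alpha,\gamma}$ is $C^k$ near $x_0$ because $r_{\alpha,\gamma}\ge d_\alpha>0$ by Lemma~\ref{lem:chain}(a). Lemma~\ref{lem:N}(c) with $\theta=\tau_i$ shows that $S^i_\alpha$ is $C^k$ near $x_0$.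
\end{proof}

Fix $x_0\in X$. An ordinal $\lambda\in(0,\kappa]$ is an \emph{arrival} of $x_0$ if $P_\alpha x_0\ne P_\lambda x_0$ for all $\alpha<\lambda$. For an arrival $\lambda$ let $\lambda^*$ be the least $\gamma\in[\lambda,\kappa)$ with $d_\gamma(x_0)>0$, and $\lambda^*=\kappa$ if there is none. By Lemma~\ref{lem:chain}(c), $P_\gamma x_0=P_\lambda x_0$ for $\gamma\in[\lambda,\lambda^*]$. An ordinal $\alpha'<\lambda$ is a \emph{record below $\lambda$} if
\[
d_{\alpha'}(x_0)=\max_{\gamma\in[\alpha',\lambda)}d_\gamma(x_0)>0 .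
\]
For every $\alpha''<\lambda$ there is a record in $[\alpha'',\lambda)$. Indeed some $d_\gamma(x_0)$ with $\gamma\in[\alpha'',\lambda)$ is positive, since otherwise $P_{\alpha''}x_0=P_\lambda x_0$; by Lemma~\ref{lem:chain}(d) the maximum over $[\alpha'',\lambda)$ is attained, and any maximizer is a record.

\begin{proposition}[Growth of the thresholds]\label{prop:growth}
Let $\lambda$ be an arrival of $x_0$. For $\beta\le\lambda^*$ put $y_\beta=P_\lambda x_0-P_\beta x_0$.
\begin{itemize}
\item[(a)] If $\lambda=\alpha'+1$, then $\zeta_\beta(x_0)-\zeta_{\alpha'}(x_0)\ge\frac34\eta\,b_{\alpha'}(x_0)$ for all $\beta\in[\lambda,\lambda^*)$.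
\item[(b)] If $\lambda$ is a limit, there are $\varrho_*>0$ and $\alpha''<\lambda$ with the following property. If $\alpha'\in[\alpha'',\lambda)$ is a record below $\lambda$, and $\beta\in(\alpha',\lambda^*)$ satisfies $d_\beta(x_0)\le\frac18b_{\alpha'}(x_0)$ and $\|y_\beta\|\le\frac12\|y_{\alpha'}\|$, then
\[
\zeta_\beta(x_0)-\zeta_{\alpha'}(x_0)\ge\tfrac14\eta\varrho_*\|y_{\alpha'}\|+\tfrac78\eta\,b_{\alpha'}(x_0).
\]
\end{itemize}
\end{proposition}

\begin{proof}
All functions are evaluated at $x_0$. Write $d=d_{\alpha'}$, $\bar b=b(d)$ and $z=y_{\alpha'}$; then $\bar b\le d\le\|z\|$ by Lemma~\ref{lem:chain}(a). Note that $y_\beta=0$ for $\beta\in[\lambda,\lambda^*]$ and $b_\gamma=0$ for $\gamma\in[\lambda,\lambda^*)$. Two estimates are common to both parts. In both, $d_\beta\le\bar b/8$ (in (a), $d_\beta=0$). Hence $d_\beta\le d$, $\chi_i(d_\beta)\ge\chi_i(d)$ and $b(d)-b(d_\beta)\ge\frac78\bar b$, and since $S^i_\beta\ge0$,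
\begin{equation}\label{eq:basic}
\zeta_\beta-\zeta_{\alpha'}\ge\eta\Big(\sum_{i\ge1}\varrho^i\chi_i(d)\big[S^i_\beta-S^i_{\alpha'}\big]+\tfrac78\bar b\Big).
\end{equation}
Moreover $\|P_\beta x_0-P_{\alpha'}x_0\|\le\|z\|$, by Lemma~\ref{lem:chain}(b) if $\beta\le\lambda$ and with equality if $\beta\in[\lambda,\lambda^*)$. Since $\tau_i$ is $1$-Lipschitz,
\begin{equation}\label{eq:crude}
|T^i_{\beta,\gamma}-T^i_{\alpha',\gamma}|\le|r_{\beta,\gamma}-r_{\alpha',\gamma}|\le\|z\|\qquad(\gamma>\beta).
\end{equation}

\emph{Part (a).} Here $\|z\|=d$. For $\gamma\in(\alpha',\beta]\subset[\lambda,\lambda^*)$ we have $b_\gamma=0$, so $T^i_{\alpha',\gamma}=0=T^i_{\beta,\gamma}$. All entries lie in $[0,1]$, so \eqref{eq:crude} gives $\|T^i_\beta-T^i_{\alpha'}\|_\infty\le\min(d,1)\le2\bar b$ and $|S^i_\beta-S^i_{\alpha'}|\le4\bar b$. By \eqref{eq:basic}, $\zeta_\beta-\zeta_{\alpha'}\ge\eta\bar b\,(\frac78-\frac4{999})\ge\frac34\eta\bar b$.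

\emph{Part (b): the choice of $\varrho_*$ and $\alpha''$.} Let $b^*=b_{\lambda^*}>0$, fix $i_0$ with $2^{-i_0}\le b^*/8$, and put $\varrho_*=\varrho^{i_0}$. For $\gamma\in(\lambda^*,\kappa]$ let $p_\gamma=P_\gamma x_0-P_\lambda x_0=P_\gamma x_0-P_{\lambda^*}x_0$. By Lemma~\ref{lem:chain}(a), $\|p_\gamma\|\ge d_{\lambda^*}\ge b^*>0$. For $\delta<\lambda^*$ we have
\[
r_{\delta,\lambda^*}=\|y_\delta\|,\qquad r_{\delta,\gamma}=\|p_\gamma+y_\delta\|\quad(\gamma>\lambda^*).
\]
The set $D=\{\gamma\in(\lambda^*,\kappa]:b_\gamma>2^{-i_0}\}$ is finite. Since $y_\delta\to0$ as $\delta\uparrow\lambda$, and by Corollary~\ref{cor:flat} applied to the norm at the finitely many points $p_\gamma\ne0$, $\gamma\in D$, there is $\alpha''<\lambda$ such that for $\delta\in[\alpha'',\lambda)$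
\[
\|y_\delta\|\le4^{-i_0},\qquad\big|r_{\delta,\gamma}-\|p_\gamma\|\big|\le\tfrac14\varrho_*\|y_\delta\|\quad(\gamma\in D).
\]
Both inequalities also hold for $\delta\in[\lambda,\lambda^*)$, where $y_\delta=0$. Let $\alpha'$ and $\beta$ be as in (b). Then $\|y_\delta\|\le\|z\|\le4^{-i_0}\le b^*/8$ for $\delta\in\{\alpha',\beta\}$, and
\begin{equation}\label{eq:fine}
|r_{\beta,\gamma}-r_{\alpha',\gamma}|\le\varrho_*\|z\|\qquad(\gamma\in D).
\end{equation}
As $\alpha'$ is a record,
\begin{equation}\label{eq:small}
b_\gamma\le\|z\|\le4^{-i_0}\qquad(\gamma\in[\alpha',\lambda^*)),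
\end{equation}
because $b_\gamma\le d_\gamma\le d$ for $\gamma\in[\alpha',\lambda)$ and $b_\gamma=0$ for $\gamma\in[\lambda,\lambda^*)$. We estimate the sum in \eqref{eq:basic} in three ranges of $i$.

\emph{Fine scales $i>i_0$.} For $\gamma\in(\alpha',\beta]$ we have $T^i_{\beta,\gamma}=0$ and $0\le T^i_{\alpha',\gamma}\le b_\gamma\le\|z\|$ by \eqref{eq:small}. With \eqref{eq:crude} this gives $\|T^i_\beta-T^i_{\alpha'}\|_\infty\le\|z\|$, so $S^i_\beta-S^i_{\alpha'}\ge-2\|z\|$. These scales contribute at least $-2\|z\|\sum_{i>i_0}\varrho^i=-\frac2{999}\varrho_*\|z\|$.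

\emph{Coarse scales $i<i_0$.} The family $T^i_{\alpha'}$ is supported in $D\cup\{\lambda^*\}$: by \eqref{eq:small} and the definition of $D$, every other $\gamma>\alpha'$ has $b_\gamma\le2^{-i_0}\le2^{-i}$, and \eqref{eq:zero} applies. For $\gamma\in D$, \eqref{eq:fine} gives $T^i_{\beta,\gamma}\ge T^i_{\alpha',\gamma}-\varrho_*\|z\|$. At $\lambda^*$ we have $r_{\beta,\lambda^*}=\|y_\beta\|\le\|z\|=r_{\alpha',\lambda^*}$, so $T^i_{\beta,\lambda^*}\ge T^i_{\alpha',\lambda^*}$. Let $T'$ be the entrywise minimum of $T^i_\beta$ and $T^i_{\alpha'}$. Then $\|T'-T^i_{\alpha'}\|_\infty\le\varrho_*\|z\|$, and Lemma~\ref{lem:N} gives $N(T^i_\beta)\ge N(T')\ge N(T^i_{\alpha'})-2\varrho_*\|z\|$. As $\tau_i$ is nondecreasing and $1$-Lipschitz, $S^i_\beta-S^i_{\alpha'}\ge-2\varrho_*\|z\|$. These scales contribute at least $-\frac2{999}\varrho_*\|z\|$.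

\emph{The scale $i_0$.} Let $\delta\in\{\alpha',\beta\}$. We claim that only the entry at $\lambda^*$ of $T^{i_0}_\delta$ can be nonzero. For $\gamma\in(\delta,\lambda^*)$ the entry vanishes by \eqref{eq:small} and \eqref{eq:zero}. For $\gamma>\lambda^*$ we have $2^{-i_0}b_\gamma\le b^*/8$ and $r_{\delta,\gamma}\ge\|p_\gamma\|-\|y_\delta\|\ge\frac78b^*$, so the argument of $\tau_{i_0}$ is negative. At $\lambda^*$ the argument is
\[
a_\delta=2^{-i_0}b^*-\|y_\delta\|\ge8\cdot4^{-i_0}-4^{-i_0}\ge4\cdot4^{-i_0},
\]
and $S^{i_0}_\delta=\tau_{i_0}(\tau_{i_0}(a_\delta))$ by Lemma~\ref{lem:N}(b). On $[4\cdot4^{-i_0},\infty)$ we have $\tau_{i_0}'=1$ and $\tau_{i_0}\ge2\cdot4^{-i_0}$, so $\tau_{i_0}\circ\tau_{i_0}$ has slope $1$ there. Therefore $S^{i_0}_\beta-S^{i_0}_{\alpha'}=a_\beta-a_{\alpha'}=\|z\|-\|y_\beta\|\ge\frac12\|z\|$. Also $\chi_{i_0}(d)=1$, since $d\le4^{-i_0}\le2^{-i_0}$. This scale contributes at least $\frac12\varrho_*\|z\|$.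

The sum in \eqref{eq:basic} is thus at least $(\frac12-\frac4{999})\varrho_*\|z\|\ge\frac14\varrho_*\|z\|$.
\end{proof}

\section{The process stops locally}\label{sec:process}

We run the process for a whole family of functions, indexed by a compact space, and obtain one finite list of possibly active steps for the family. Keep $\eta$, $\zeta_\alpha$, $w_\alpha$ from Section~\ref{sec:zeta}.

\begin{definition}\label{def:data}
\emph{Admissible data} consist of a compact Hausdorff space $\Sigma$ and, for each $\xi\in\Sigma$, functions $F^\xi:X\to\mathbb R$ and $u^\xi_{\alpha+1}:X\to\mathbb R$ $(\alpha<\kappa)$ such that: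
\begin{itemize}
\item[(D1)] each $F^\xi$ is $2$-Lipschitz;
\item[(D2)] $|u^\xi_{\alpha+1}(x)-F^\xi(P_{\alpha+1}x)|\le\frac\eta{64}b_\alpha(x)$ for all $x,\alpha,\xi$;
\item[(D3)] (flatness) if $x_0\in X$, $\lambda\le\kappa$ is a limit ordinal and an arrival of $x_0$, $\xi_0\in\Sigma$ and $\theta>0$, then there is $\alpha^*<\lambda$ such that for each $\alpha'\in[\alpha^*,\lambda)$ there is a neighborhood $W$ of $\xi_0$ with
\[
\sup_{\gamma\in[\alpha',\lambda]}|F^\xi(P_\gamma x_0)-F^\xi(P_\lambda x_0)|\le\theta\,\|P_\lambda x_0-P_{\alpha'}x_0\|\qquad(\xi\in W).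
\]
\end{itemize}
\end{definition}

The order of quantifiers in (D3) is weak on purpose: $W$ may shrink as $\alpha'\uparrow\lambda$. This is what holds for the dual ball, and it is enough because we use one $\alpha'$ for each $\xi_0$.

The \emph{process} is
\[
v^\xi_0\equiv F^\xi(0),\qquad v^\xi_{\alpha+1}=H(v^\xi_\alpha,u^\xi_{\alpha+1},\zeta_\alpha,w_\alpha),\qquad v^\xi_\nu(x)=\lim_{\beta\uparrow\nu}v^\xi_\beta(x)\ \text{ for limit }\nu .
\]
Step $\beta$ is \emph{inactive at $(x,\xi)$} if $|u^\xi_{\beta+1}(x)-v^\xi_\beta(x)|\le\zeta_\beta(x)$; then $v^\xi_{\beta+1}(x)=v^\xi_\beta(x)$. The next two statements are proved for each $\nu$ under the assumption that $v^\xi_\beta$ is defined for all $\beta<\nu$. For a limit $\nu$, Proposition~\ref{prop:stop} shows that $v^\xi_\beta(x_0)$ is eventually constant as $\beta\uparrow\nu$. By transfinite induction all the limits exist and the process is defined on $[0,\kappa]$.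

Proposition~\ref{prop:growth} concerns a single point $x_0$. The margin proportional to $b_{\alpha'}(x_0)$ extends its effect to a ball.

\begin{lemma}\label{lem:local}
Let $\alpha'<\beta<\nu\le\kappa$, $x_0\in X$ and $\xi\in\Sigma$. Assume that $\bar b:=b_{\alpha'}(x_0)>0$ and $b_\gamma(x_0)\le\bar b$ for $\gamma\in[\alpha',\nu)$, and put $G_0=\sup_{\gamma\in[\alpha',\nu)}|F^\xi(P_{\gamma+1}x_0)-F^\xi(P_{\alpha'+1}x_0)|$. If
\begin{equation}\label{eq:local}
\zeta_\beta(x_0)-\zeta_{\alpha'}(x_0)\ge2G_0+\tfrac12\eta\bar b,
\end{equation}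
then step $\beta$ is inactive at $(x,\xi)$ whenever $\|x-x_0\|\le\eta\bar b/40$.
\end{lemma}

\begin{proof}
Let $t=\|x-x_0\|$ and $G=\sup_{\gamma\in[\alpha',\nu)}|u^\xi_{\gamma+1}(x)-u^\xi_{\alpha'+1}(x)|$. For $\gamma\in[\alpha',\nu)$ we have $b_\gamma(x)\le\bar b+2t$ and, by (D1), $|F^\xi(P_{\gamma+1}x)-F^\xi(P_{\gamma+1}x_0)|\le2t$. So (D2) gives
\[
G\le G_0+4t+2\cdot\tfrac\eta{64}(\bar b+2t)\le G_0+\tfrac\eta{32}\bar b+5t .
\]
By Lemma~\ref{lem:zeta}, $w_{\alpha'}(x)\le\frac\eta8\bar b+\frac\eta4t$ and $\zeta_\beta(x)-\zeta_{\alpha'}(x)\ge\zeta_\beta(x_0)-\zeta_{\alpha'}(x_0)-6\eta t$. Hence \eqref{eq:trap} holds at $x$ as soon as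
\[
\zeta_\beta(x_0)-\zeta_{\alpha'}(x_0)\ge2G_0+\big(\tfrac18+\tfrac1{16}\big)\eta\bar b+\big(10+\tfrac{25}4\eta\big)t .
\]
Since $\eta\le\frac14$ and $t\le\eta\bar b/40$, the last term is at most $12t\le\frac3{10}\eta\bar b$, and $\frac3{16}+\frac3{10}<\frac12$. Lemma~\ref{lem:trap} gives the claim.
\end{proof}

\begin{proposition}\label{prop:stop}
Let the data be admissible, $x_0\in X$, $\nu\in(0,\kappa]$, and let $\lambda\le\nu$ be the least ordinal with $P_\lambda x_0=P_\nu x_0$.
\begin{itemize}
\item[(1)] If $\lambda<\nu$, there is a neighborhood $U$ of $x_0$ such that all steps $\beta\in[\lambda,\nu)$ are inactive at all $(x,\xi)\in U\times\Sigma$.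
\item[(2)] If $\lambda=\nu$ is a limit, there are $\alpha_0<\nu$ and a neighborhood $U$ of $x_0$ such that all steps $\beta\in[\alpha_0,\nu)$ are inactive at all $(x,\xi)\in U\times\Sigma$.
\end{itemize}
\end{proposition}

\begin{proof}
For $\gamma\in[\lambda,\nu]$ we have $P_\gamma x_0=P_\gamma P_\nu x_0=P_\gamma P_\lambda x_0=P_\lambda x_0$, so $d_\gamma(x_0)=0$ for $\gamma\in[\lambda,\nu)$. If $\lambda>0$, then $\lambda$ is an arrival of $x_0$ by minimality, and $\nu\le\lambda^*$. If moreover $\alpha'$ is a record below $\lambda$, then $b_\gamma(x_0)\le b_{\alpha'}(x_0)$ for all $\gamma\in[\alpha',\nu)$, so the first assumption of Lemma~\ref{lem:local} holds.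

\emph{The case $\lambda=0$.} Here $P_{\beta+1}x_0=0$ for $\beta<\nu$. For $\|x-x_0\|<\frac14$,
\[
|u^\xi_{\beta+1}(x)-F^\xi(0)|\le2\|P_{\beta+1}(x-x_0)\|+\tfrac\eta{64}<1\le\zeta_\beta(x).
\]
By induction on $\beta<\nu$, $v^\xi_\beta(x)=F^\xi(0)$ and step $\beta$ is inactive.

\emph{The case $\lambda=\alpha'+1<\nu$.} The ordinal $\alpha'$ is a record below $\lambda$. Since $P_{\gamma+1}x_0=P_\lambda x_0$ for $\gamma\in[\alpha',\nu)$, we have $G_0=0$ for every $\xi$. Proposition~\ref{prop:growth}(a) gives \eqref{eq:local} for $\beta\in[\lambda,\nu)$, and $U$ is the ball of Lemma~\ref{lem:local}.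

\emph{The case of a limit $\lambda$.} Take $\varrho_*$ and $\alpha''$ from Proposition~\ref{prop:growth}(b). Fix $\xi_0\in\Sigma$, take $\alpha^*$ from (D3) with $\theta=\eta\varrho_*/16$, let $\alpha'\ge\max(\alpha'',\alpha^*)$ be a record below $\lambda$, and let $W$ be the neighborhood of $\xi_0$ given by (D3) for this $\alpha'$. Write $\bar b=b_{\alpha'}(x_0)$, $y_\beta=P_\lambda x_0-P_\beta x_0$ and $z=y_{\alpha'}\ne0$. For $\gamma\in[\alpha',\nu)$ the point $P_{\gamma+1}x_0$ is one of the points $P_{\gamma'}x_0$ with $\gamma'\in[\alpha',\lambda]$, so for $\xi\in W$ we have $G_0\le2\theta\|z\|$, that is, $2G_0\le\frac14\eta\varrho_*\|z\|$.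

In situation (1) put $\alpha_0=\lambda$; then $d_\beta(x_0)=0$ and $y_\beta=0$ for $\beta\in[\alpha_0,\nu)$. In situation (2) choose $\alpha_0\in(\alpha',\lambda)$ such that $d_\beta(x_0)\le\bar b/8$ and $\|y_\beta\|\le\frac12\|z\|$ for $\beta\in[\alpha_0,\lambda)$; this is possible by Lemma~\ref{lem:chain}(d) and since $y_\beta\to0$. In both situations Proposition~\ref{prop:growth}(b) gives \eqref{eq:local} for $\beta\in[\alpha_0,\nu)$ and $\xi\in W$. So these steps are inactive on $U_{\xi_0}\times W$, where $U_{\xi_0}$ is the ball of Lemma~\ref{lem:local}. Finitely many of the neighborhoods $W$ cover $\Sigma$. Take the intersection of the corresponding balls and the maximum of the corresponding $\alpha_0$.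
\end{proof}

The only case not covered is $\lambda=\nu$ a successor, which is a genuine jump of $x_0$. Compactness of $[0,\kappa]$ reduces these to finitely many.

\begin{corollary}\label{cor:process}
Let the data be admissible.
\begin{itemize}
\item[(a)] Each $x_0\in X$ has a neighborhood $U$ and finitely many $\alpha_1<\dots<\alpha_m<\kappa$ $(m\ge0)$ with $d_{\alpha_j}>0$ on $U$, such that every step $\beta\notin\{\alpha_1,\dots,\alpha_m\}$ is inactive on $U\times\Sigma$. For $x\in U$, the value $v^\xi_\kappa(x)$ is obtained from $F^\xi(0)$ by the $m$ successive maps $v\mapsto H\big(v,u^\xi_{\alpha_j+1}(x),\zeta_{\alpha_j}(x),w_{\alpha_j}(x)\big)$.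
\item[(b)] $|v^\xi_\kappa-F^\xi|\le3$.
\item[(c)] If $\operatorname{Lip}(u^\xi_{\alpha+1})\le L$ for all $\alpha$, then $\operatorname{Lip}(v^\xi_\kappa)\le L+4\eta$.
\item[(d)] If $u^\xi_{\alpha+1}$ is $C^k$ on $\{d_\alpha>0\}$ for all $\alpha$, then $v^\xi_\kappa$ is $C^k$ on $X$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) For $\nu\in(0,\kappa]$, with the notation of Proposition~\ref{prop:stop}, let $O_\nu=(\lambda,\nu]$ in situation (1), $O_\nu=(\alpha_0,\nu]$ in situation (2), and $O_\nu=\{\nu\}$ if $\lambda=\nu$ is a successor. Let $O_0=\{0\}$. These sets are open in $[0,\kappa]$ and $\nu\in O_\nu$. Take a finite subcover and intersect the corresponding neighborhoods $U$. If $\beta<\kappa$, then $\beta+1$ lies in some $O_\nu$ of the subcover, with $\nu>0$. In situation (1) this means $\beta\in[\lambda,\nu)$, and in situation (2) it means $\beta\in[\alpha_0,\nu)$; in both, step $\beta$ is inactive on $U\times\Sigma$. Otherwise $\beta+1=\nu=\lambda$ for one of finitely many successors $\nu$, and $d_\beta(x_0)>0$ by minimality of $\lambda$.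 Shrink $U$ so that these finitely many $d_\beta$ are positive on $U$. Inactive steps, and limits along them, do not change the value, which gives the last sentence.

(b) By Lemma~\ref{lem:H}(b), Lemma~\ref{lem:zeta} and (D2), $|v^\xi_{\alpha+1}(x)-F^\xi(P_{\alpha+1}x)|\le2+\frac\eta{999}+\frac\eta8+\frac\eta{64}\le3$. Let $\alpha\uparrow\kappa$; this uses that $\kappa$ is a limit and $P_\kappa=I$.

(c) We show $\operatorname{Lip}(v^\xi_\alpha)\le L+4\eta$ by induction on $\alpha$. The function $v^\xi_0$ is constant. At a successor use Lemma~\ref{lem:H}(c) and $L+3\eta+\frac\eta4\le L+4\eta$. Pointwise limits preserve the bound.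

(d) On the set $U$ of (a), the functions $u^\xi_{\alpha_j+1}$, $\zeta_{\alpha_j}$, $w_{\alpha_j}$ are $C^k$ and $w_{\alpha_j}>0$. So $v^\xi_\kappa$ is a finite composition of $C^k$ maps by Lemma~\ref{lem:H}(a).
\end{proof}

\section{Proof of the gluing theorem}\label{sec:B}

Let $f:X\to\mathbb R$ be $1$-Lipschitz and $0<\eta\le\frac14$. We construct a $C^k$ function $g$ with
\begin{equation}\label{eq:goal}
|f-g|\le6,\qquad\operatorname{Lip}(g)\le(c+\eta)(1+4\eta)+5\eta .
\end{equation}
The last bound tends to $c$ as $\eta\to0$, so Theorem~\ref{thm:B} follows from Lemma~\ref{lem:scale}. The process is run twice: first to make $f$ flat, then to make it smooth.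

\subsection*{First run: flattening}
Every $1$-Lipschitz function on $X$ is a $1$-Lipschitz function of the values of the functionals in the dual ball $B_{X^*}$, and functionals are flat. So we apply the process to the functionals and substitute the outputs into $f$.

Let $\Sigma=B_{X^*}$ with the weak$^*$ topology, which is compact Hausdorff by the Banach--Alaoglu theorem. Put $F^{x^*}=x^*$ and $u^{x^*}_{\alpha+1}=x^*\circ P_{\alpha+1}$. Conditions (D1) and (D2) hold, the latter with error $0$. For (D3) let $x_0,\lambda,\theta$ and $x_0^*\in B_{X^*}$ be given, and $y_\gamma=P_\lambda x_0-P_\gamma x_0$. Corollary~\ref{cor:flat} with $G=x_0^*$ and $p=0$ gives $\alpha^*<\lambda$ with $|x_0^*(y_\gamma)|\le\frac\theta4\|y_\gamma\|$ for $\gamma\in[\alpha^*,\lambda]$. Let $\alpha'\in[\alpha^*,\lambda)$. By Lemma~\ref{lem:chain}(b), $|x_0^*(y_\gamma)|\le\delta:=\frac\theta2\|y_{\alpha'}\|$ for $\gamma\in[\alpha',\lambda]$, and $\delta>0$ since $\lambda$ is an arrival. The set $C=\{y_\gamma:\gamma\in[\alpha',\lambda]\}$ is norm compact, as a continuous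 image of $[\alpha',\lambda]$. Let $C'\subset C$ be a finite $\frac\delta4$-net and $W=\{x^*\in B_{X^*}:|(x^*-x_0^*)(y)|<\frac\delta2\text{ for }y\in C'\}$, a weak$^*$ neighborhood of $x_0^*$. For $x^*\in W$ and $y\in C$ we get $|(x^*-x_0^*)(y)|\le\frac\delta2+2\cdot\frac\delta4=\delta$, so $|x^*(y)|\le2\delta=\theta\|y_{\alpha'}\|$. The data are admissible.

Let $Jx=(x^*(x))_{x^*\in B_{X^*}}$, an isometric embedding of $X$ into $\ell_\infty(B_{X^*})$, and let $\Phi(x)=(v^{x^*}_\kappa(x))_{x^*\in B_{X^*}}$. By Corollary~\ref{cor:process}(b) and (c) with $L=1$, $\Phi$ maps $X$ into $\ell_\infty(B_{X^*})$, $\|\Phi(x)-Jx\|_\infty\le3$, and $\Phi$ is $(1+4\eta)$-Lipschitz. McShane's formula $\hat f(a)=\inf_{x\in X}\big(f(x)+\|a-Jx\|_\infty\big)$ defines a $1$-Lipschitz function on $\ell_\infty(B_{X^*})$ with $\hat f\circ J=f$. Put $f_1=\hat f\circ\Phi$. Then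
\[
\operatorname{Lip}(f_1)\le1+4\eta\le2,\qquad|f_1-f|\le3 .
\]
The function $f_1$ need not be smooth, since $\hat f$ is only Lipschitz. But it is flat, because near each point $\Phi$ is computed from one finite list of steps, common to all functionals. This is where the compactness of $\Sigma$ is used.

\begin{lemma}\label{lem:f1}
Let $\lambda\le\kappa$ be a limit, $x_0\in X$, and $y_\gamma=P_\lambda x_0-P_\gamma x_0$. For every $\theta>0$ there is $\gamma_0<\lambda$ with $|f_1(P_\gamma x_0)-f_1(P_\lambda x_0)|\le\theta\|y_\gamma\|$ for $\gamma\in[\gamma_0,\lambda)$.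
\end{lemma}

\begin{proof}
Let $x_1=P_\lambda x_0$, and take $U$ and $\alpha_1<\dots<\alpha_m$ from Corollary~\ref{cor:process}(a) at $x_1$. For $\gamma<\lambda$ close to $\lambda$ we have $P_\gamma x_0=x_1-y_\gamma\in U$. If $m=0$, then $\Phi$ is constant on $U$ and we are done. Let $m\ge1$. For $\alpha\ge\lambda$ we have $P_{\alpha+1}x_1=P_\alpha x_1=x_1$, so $d_{\alpha_j}(x_1)>0$ forces $\alpha_j<\lambda$, and then $\alpha_j+1<\lambda$. If also $\gamma\ge\alpha_m+1$, then $P_\delta P_\gamma x_0=P_\delta x_0=P_\delta x_1$ for $\delta\in\{\alpha_j,\alpha_j+1\}$. So $u^{x^*}_{\alpha_j+1}$ and $w_{\alpha_j}$ take the same values at $P_\gamma x_0$ and at $x_1$. Lemma~\ref{lem:H}(c), applied $m$ times for each $x^*$, gives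
\[
\|\Phi(P_\gamma x_0)-\Phi(x_1)\|_\infty\le\max_{j\le m}\big|\zeta_{\alpha_j}(x_1-y_\gamma)-\zeta_{\alpha_j}(x_1)\big| .
\]
Each $\zeta_{\alpha_j}$ is differentiable at $x_1$ by Lemma~\ref{lem:zeta}, so Corollary~\ref{cor:flat} bounds the right side by $\theta\|y_\gamma\|$ for $\gamma$ close to $\lambda$. Finally $\hat f$ is $1$-Lipschitz.
\end{proof}

\subsection*{Second run: smoothing}
Let $\Sigma$ be a single point and $F=f_1$. Condition (D1) holds, and (D3) follows from Lemma~\ref{lem:f1} with $\theta/2$ and Lemma~\ref{lem:chain}(b): for $\gamma_0\le\alpha'\le\gamma\le\lambda$ we have $|f_1(P_\gamma x_0)-f_1(P_\lambda x_0)|\le\frac\theta2\|y_\gamma\|\le\theta\|y_{\alpha'}\|$.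

It remains to build the inputs. The hypothesis on $P_{\alpha+1}X$ gives approximants with a constant error, while (D2) requires an error that vanishes with $d_\alpha$. We patch approximants of increasing precision with a partition of unity in the real variable $d_\alpha(x)$. Here a partition of unity is affordable, because the functions being patched are so close to each other that the derivatives of the partition cost only $O(\eta)$.

Let $\vartheta_0(t)=1-\chi(t)$ and $\vartheta_j(t)=\chi(2^{j-1}t)-\chi(2^jt)$ for $j\ge1$. These functions are $C^\infty$ and nonnegative, and $\sum_{j\le n}\vartheta_j(t)=1-\chi(2^nt)$. If $\vartheta_j(t)\ne0$, then $t>2^{-j-1}$, and $t<2^{1-j}$ when $j\ge1$. So $(\vartheta_j)$ is a locally finite partition of unity on $(0,\infty)$, and $|\vartheta_j'|\le3\cdot2^{j-1}+3\cdot2^j\le6\cdot2^j$. Let $e_j=\eta4^{-j}/256$. Since $P_{\alpha+1}X\in\mathcal A^k(c)$, there are $C^k$ functions $h^{\alpha,j}$ on $P_{\alpha+1}X$ with $|h^{\alpha,j}-f_1|\le e_j$ on $P_{\alpha+1}X$ and $\operatorname{Lip}(h^{\alpha,j})\le(c+\eta)(1+4\eta)$.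 Define
\[
u_{\alpha+1}(x)=\begin{cases}\sum_{j\ge0}\vartheta_j(d_\alpha(x))\,h^{\alpha,j}(P_{\alpha+1}x)&\text{if }d_\alpha(x)>0,\\ f_1(P_{\alpha+1}x)&\text{if }d_\alpha(x)=0.\end{cases}
\]
This function is $C^k$ on $\{d_\alpha>0\}$. If $\vartheta_j(d_\alpha(x))\ne0$, then $b_\alpha(x)\ge\min(d_\alpha(x),\frac12)\ge2^{-j-1}$, so $e_j\le\frac\eta{64}2^{-j-1}\le\frac\eta{64}b_\alpha(x)$. Averaging over $j$ gives (D2), and the data are admissible. By (D2), $u_{\alpha+1}$ is continuous also at the points of the closed set $Z=\{d_\alpha=0\}$, where the continuous function $b_\alpha$ vanishes.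

We claim that $\operatorname{Lip}(u_{\alpha+1})\le L:=(c+\eta)(1+4\eta)+\eta$. Off $Z$, the identity $\sum_j\vartheta_j'=0$ gives
\[
u_{\alpha+1}'(x)=\sum_j\vartheta_j(d_\alpha(x))\,(h^{\alpha,j}\circ P_{\alpha+1})'(x)+\sum_j\vartheta_j'(d_\alpha(x))\big(h^{\alpha,j}-f_1\big)(P_{\alpha+1}x)\;d_\alpha'(x).
\]
Since $\|P_{\alpha+1}\|\le1$, the first sum has norm at most $(c+\eta)(1+4\eta)$; a bound $\|P_{\alpha+1}\|\le M$ would multiply $c$ by $M$ here. Since $\|d_\alpha'\|\le2$, the second sum has norm at most $\sum_j6\cdot2^j\cdot e_j\cdot2=\frac{24}{256}\eta\le\eta$. So $\|u_{\alpha+1}'\|\le L$ off $Z$. On $Z$ the function agrees with $f_1\circ P_{\alpha+1}$, which is $L$-Lipschitz since $1+4\eta\le L$. If a segment $[x,x']$ misses $Z$, the mean value inequality applies. Otherwise let $a$ and $a'$ be its first and last points in $Z$. The mean value inequality and continuity bound the increments over $[x,a]$ and $[a',x']$, the increment from $a$ to $a'$ is at most $L\|a-a'\|$, and the three lengths add up to $\|x-x'\|$. This proves the claim.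

By Corollary~\ref{cor:process}, $g=v_\kappa$ is $C^k$, $\operatorname{Lip}(g)\le L+4\eta$ and $|g-f_1|\le3$. With $|f_1-f|\le3$ this is \eqref{eq:goal}, and Theorem~\ref{thm:B} is proved.

\section{WCG spaces and monotone decompositions}\label{sec:WCG}

The density $\operatorname{dens}X$ is the least cardinality of a dense subset of $X$; cardinals are identified with initial ordinals. The WCG hypothesis enters only through the following theorem and through the fact that it passes to the ranges of the projections.

\begin{theorem}[Amir--Lindenstrauss \cite{AL}; see {\cite[Ch.~VI.2]{DGZ}} or {\cite[Ch.~13]{FHHMZ}}]\label{thm:AL}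
Let $X$ be a nonseparable WCG space, with any given equivalent norm, and let $\kappa=\operatorname{dens}X$. Then $X$ has a projectional resolution of the identity: there are projections $(R_\alpha)_{\omega\le\alpha\le\kappa}$ with $\|R_\alpha\|\le1$, $R_\kappa=I$, $R_\alpha R_\beta=R_\beta R_\alpha=R_{\min(\alpha,\beta)}$, $\operatorname{dens}R_\alpha X\le|\alpha|$, and $\alpha\mapsto R_\alpha x$ continuous on $[\omega,\kappa]$ for each $x$.
\end{theorem}

It matters that the projections are contractive in the given norm, since we apply the theorem to the $C^k$ norm itself.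

\begin{proof}[Proof of Corollary~\ref{cor:C}(a)]
We argue by induction on $\operatorname{dens}X$, over all spaces satisfying the hypotheses. If $X$ is separable, the conclusion is the hypothesis for the subspace $X$. Let $\kappa=\operatorname{dens}X$ be uncountable and take $(R_\alpha)$ from Theorem~\ref{thm:AL}. The map $\alpha\mapsto\omega+\alpha$ is an order isomorphism of $[0,\kappa]$ onto $[\omega,\kappa]$, because $\omega+\kappa=\kappa$. Put $P_0=0$ and $P_\alpha=R_{\omega+\alpha}$ for $1\le\alpha\le\kappa$. Since $0$ is an isolated point, this is a contractive chain. Let $\alpha<\kappa$. The closed subspace $P_{\alpha+1}X$ has density at most $|\omega+\alpha+1|<\kappa$, and the restricted norm is $C^k$. It is WCG: $P_{\alpha+1}$ is weakly continuous and maps a weakly compact set with dense span in $X$ onto a weakly compact set with dense span in $P_{\alpha+1}X$. Its separable closed subspaces are separable closed subspaces of $X$. By induction $P_{\alpha+1}X\in\mathcal A^k(c)$, and Theorem~\ref{thm:B} gives $X\in\mathcal A^k(c)$.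
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Every separable closed subspace of $(X,\|\cdot\|)$ has a $C^k$ norm, so it lies in $\mathcal A^k(1210)$ by Proposition~\ref{prop:sep}. Corollary~\ref{cor:C}(a) gives $X\in\mathcal A^k(1210)$. For the second statement, being WCG does not depend on the choice of an equivalent norm, so $(X,\|\cdot\|)\in\mathcal A^k(1210)$. From $|\cdot|\le a_2\|\cdot\|$ we get $\operatorname{Lip}_{\|\cdot\|}(f)\le a_2\operatorname{Lip}_{|\cdot|}(f)$, and from $a_1\|\cdot\|\le|\cdot|$ we get $\operatorname{Lip}_{|\cdot|}(g)\le a_1^{-1}\operatorname{Lip}_{\|\cdot\|}(g)$. Use the definition of $\mathcal A^k(1210)$ with $\eta=1$.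
\end{proof}

When the chain can be started from finite-dimensional spaces, Example~\ref{ex:findim} replaces Proposition~\ref{prop:sep} and the constant is $1$.

\begin{proof}[Proof of Corollary~\ref{cor:C}(b)]
We use induction on $|S|$. If $S$ is finite, the span of the $E_s$ is finite-dimensional, hence closed, hence equal to $X$, and Example~\ref{ex:findim} applies. Let $|S|=\kappa$ be infinite. Identify $S$ with the set of ordinals below $\kappa$, a limit ordinal, and let $P_\alpha=P_{[0,\alpha)}$ for $0\le\alpha\le\kappa$. The relations $P_0=0$, $P_\kappa=I$ and $P_\alpha P_\beta=P_{\min(\alpha,\beta)}$ hold on each $E_s$, hence on $X$ by linearity and density. Let $\lambda\le\kappa$ be a limit and $x\in E_s$. If $s<\lambda$, then $P_\alpha x=x$ for $s<\alpha\le\lambda$; if $s\ge\lambda$, then $P_\alpha x=0$ for $\alpha\le\lambda$. So $P_\alpha x\to P_\lambda x$ as $\alpha\uparrow\lambda$ for $x$ in the dense span, and then for all $x$ because $\|P_\alpha\|\le1$. Thus $(P_\alpha)$ is a contractive chain. The range $P_{\alpha+1}X$ is the closed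 span of $(E_s)_{s\le\alpha}$: the projection maps the span of all $E_s$ into this closed span and is the identity on it. This space is invariant under $P_A$ for $A\subset[0,\alpha]$, so it satisfies the hypotheses with the index set $[0,\alpha]$, of cardinality less than $\kappa$. By induction it lies in $\mathcal A^k(1)$, and Theorem~\ref{thm:B} applies with $c=1$. In a Hilbert space take for $E_s$ the lines spanned by the vectors of an orthonormal basis and for $P_A$ the orthogonal projections; the norm $\langle x,x\rangle^{1/2}$ is $C^\infty$ off $0$.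
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}(c)]
A finite-dimensional decomposition is a sequence of finite-dimensional subspaces $(E_n)_{n\ge1}$ such that every $x\in X$ is uniquely a convergent sum $\sum_nx_n$ with $x_n\in E_n$. It is monotone if the canonical projections $P_nx=x_1+\dots+x_n$ have norm at most $1$. A Schauder basis is the case $\dim E_n=1$. If $X$ is finite-dimensional, use Example~\ref{ex:findim}. Otherwise $P_0=0$, the projections $P_n$ and $P_\omega=I$ form a contractive chain with $\kappa=\omega$, the ranges $P_{n+1}X$ lie in $\mathcal A^\infty(1)$ by Example~\ref{ex:findim}, and Theorem~\ref{thm:B} applies with $c=1$.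
\end{proof}

\begin{thebibliography}{9}

\bibitem{AL} Amir and Lindenstrauss, Ann. of Math. \textbf{88} (1968), 35--46.

\bibitem{DGZ} Deville, Godefroy and Zizler, \emph{Smoothness and Renormings in Banach Spaces}.

\bibitem{FHHMZ} Fabian, Habala, H\'ajek, Montesinos and Zizler, \emph{Banach Space Theory}.

\bibitem{UCM} \emph{Universidad Complutense de Madrid, Facultad de Ciencias Matem\'aticas, Departamento de An\'alisis Matem\'atico}, \texttt{https://core.ac.uk/download/580432107.pdf}.

\end{thebibliography}
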